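\title{A separable Banach space whose unit ball is compact in a vector topology and has no extreme point}

\begin{abstract}
We construct a separable Banach space whose closed unit ball is compact for a Hausdorff vector topology and has no extreme point. The space is a closed subspace $X$ of $L_1$, with a norm as close to the $L_1$ norm as one wishes, and the topology is convergence in measure. The main tool splits the constant function into an average of nonnegative functions with small supports, using random subsets at many widely separated scales, in such a way that every norm-bounded combination of the pieces is close in measure to a constant. We also show that the topology may be taken $p$-normable for any $p<1$, that $X$ has the Schur property, and that every separable space with a compact ball is $1$-complemented in an example of this kind.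
\end{abstract}

\section{The question and the results}\label{sec:intro}

Scalars are real throughout. For a Banach space $Z$ we write $B_Z$ for its closed unit ball. A point $x$ of a convex set $K$ is \emph{extreme} if $x=\alpha u+(1-\alpha)v$ with $u,v\in K$ and $0<\alpha<1$ forces $u=v$; the set of extreme points is $\operatorname{Ext}(K)$. A \emph{t.v.s.\ topology} on $Z$ is a topology for which addition and scalar multiplication are continuous. It need not be the norm topology or the weak topology, and it need not be locally convex.

By the Krein--Milman theorem, a nonempty compact convex subset of a Hausdorff locally convex space has an extreme point. Hence $B_Z$ has extreme points if $Z$ is finite-dimensional, reflexive (use the weak topology), or a dual space (use the weak* topology). Local convexity serves only to supply linear functionals. Indeed, suppose that $B_Z$ is compact for a t.v.s.\ topology $\tau$ and that the $\tau$-continuous linear functionals separate the points of $Z$. The weak topology that they generate is Hausdorff, locally convex and coarser than $\tau$, so $B_Z$ is compact for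 it and has an extreme point. It is natural to ask what compactness gives when there are too few functionals. It is known that there are Banach spaces $Z$ such that $B_Z$ is compact for a t.v.s.\ topology and has no extreme point. The following question comes from \cite{L1subspaces}.

\medskip
\noindent\textbf{Question.} \emph{Is there a separable Banach space $Z$ such that $B_Z$ is compact for some Hausdorff t.v.s.\ topology on $Z$ and $\operatorname{Ext}(B_Z)=\emptyset$?}
\medskip

The Hausdorff condition keeps the question from being empty, since every set is compact for the indiscrete topology. The answer is yes.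

\begin{theorem}\label{thm:main}
There are a probability space $(\Omega,P)$ and a closed separable subspace $X\subset L_1(\Omega,P)$ with the following properties, where $\tau$ is the Hausdorff t.v.s.\ topology of convergence in measure.
\begin{enumerate}
\item[(1)] The ball $B_X=\{f\in X:\|f\|_1\le1\}$ is $\tau$-compact.
\item[(2)] There is a $\tau$-compact convex set $C\subset B_X$ that contains the constant function $\mathbf 1$ and satisfies $\operatorname{Ext}(C)\subset\{0\}$.
\item[(3)] For every $\varepsilon>0$ the set $B^\varepsilon=B_X+\frac\varepsilon2(C-C)$ is $\tau$-compact, it is the closed unit ball of a norm $|\cdot|_\varepsilon$ on $X$ with $\frac1{1+\varepsilon}\|\cdot\|_1\le|\cdot|_\varepsilon\le\|\cdot\|_1$, and $\operatorname{Ext}(B^\varepsilon)=\emptyset$.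
\end{enumerate}
Thus $Z=(X,|\cdot|_\varepsilon)$ is a separable Banach space such that $B_Z$ is compact for a Hausdorff t.v.s.\ topology and $\operatorname{Ext}(B_Z)=\emptyset$.
\end{theorem}

The second theorem collects complements; the terms in it are recalled in Section~\ref{sec:complements}.

\begin{theorem}\label{thm:compl}
\begin{enumerate}
\item[(a)] In Theorem~\ref{thm:main}, $\tau$ may be replaced by the topology of $L_p$, for any $0<p<1$. So the topology in the Question may be $p$-normable for any prescribed $p<1$. It can never be locally convex.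
\item[(b)] Let $Y$ be a Banach space such that $B_Y$ is compact for a Hausdorff t.v.s.\ topology $\sigma$. The following are equivalent: \emph{(i)} some nonempty norm-bounded $\sigma$-compact convex set has no extreme point; \emph{(ii)} some equivalent norm has a $\sigma$-compact unit ball without extreme points; \emph{(iii)} for every $\varepsilon>0$ some norm $|\cdot|$ with $\frac1{1+\varepsilon}\|\cdot\|\le|\cdot|\le\|\cdot\|$ has a $\sigma$-compact unit ball without extreme points.
\item[(c)] Every separable Banach space whose ball is compact for a Hausdorff t.v.s.\ topology (for example, every separable dual space) is isometric to a $1$-complemented subspace of a separable Banach space whose ball is compact for a Hausdorff t.v.s.\ topology and has no extreme point.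
\item[(d)] The space $X$ of Theorem~\ref{thm:main} has the Schur property. Every space as in the Question fails the Radon--Nikod\'ym property.
\end{enumerate}
\end{theorem}

Section~\ref{sec:measure} describes two subspaces of $L_1$, each with one of the two properties that we want. Section~\ref{sec:sums} reduces the problem to finding one compact convex set with few extreme points. The heart of the paper is the splitting lemma, worked by hand for scalars in Section~\ref{sec:scalar} and proved in Section~\ref{sec:splitting}. Iterating it gives $X$ and $C$ (Sections~\ref{sec:space} and~\ref{sec:ext}).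

\section{Convergence in measure and two model spaces}\label{sec:measure}

Let $(\Omega,P)$ be a probability space with expectation $\mathbb E$. We write $\mathbf 1_A$ for the indicator of $A$. For a measurable function $h$ put
\[
\rho(h)=\mathbb E\min(1,|h|).
\]
Then $\rho(h+h')\le\rho(h)+\rho(h')$, and
\begin{equation}\label{eq:rho}
\rho(h)\le\|h\|_1,\qquad \rho(h)\le P(h\ne0).
\end{equation}
So a function is $\rho$-small if it has small norm or small support, or is a sum of two such functions. For $0<t\le1$ we have $tP(|h|>t)\le\rho(h)\le t+P(|h|>t)$, so the metric $\rho(h-h')$ defines the topology $\tau$ of convergence in measure. It is Hausdorff, and it is coarser than the norm topology by \eqref{eq:rho}. It is a t.v.s.\ topology: addition is continuous by subadditivity, and scalar multiplication because $\rho(th)\le\max(1,|t|)\rho(h)$ and, by dominated convergence, $\rho(t_kh)\to0$ when $t_k\to0$. Since $\tau$ is metrizable, compactness may be tested on sequences.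

A family $H\subset L_1$ is \emph{uniformly integrable} if $\sup_{h\in H}\mathbb E\,|h|\mathbf 1_{\{|h|>t\}}\to0$ as $t\to\infty$. A norm convergent sequence $(f_n)$ is uniformly integrable, and so is every sequence $(a_n)$ with $|a_n|\le|f_n|$. We use four textbook facts.
\begin{itemize}
\item \emph{Fatou.} If $h_k\to h$ in measure, then $\|h\|_1\le\liminf_k\|h_k\|_1$ (pass to an almost everywhere convergent subsequence).
\item \emph{Vitali.} A uniformly integrable sequence that converges in measure converges in $L_1$.
\item \emph{Martingale convergence.} A uniformly integrable martingale converges in $L_1$.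
\item \emph{Dunford--Pettis.} A relatively weakly compact subset of $L_1$ is uniformly integrable.
\end{itemize}

\begin{example}[Compact, with extreme points]\label{ex:ell1}
Let $A_1,A_2,\dots$ be disjoint sets of positive measure and $u_k=\mathbf 1_{A_k}/P(A_k)$. The closed span $Y$ of the $u_k$ in $L_1$ is isometric to $\ell_1$. For $F=\sum_ka_ku_k$ let $\pi_nF=\sum_{k\le n}a_ku_k$. Then
\[
\rho(F-\pi_nF)\le P\Big(\bigcup_{k>n}A_k\Big),\qquad \|F\|_1=\|\pi_nF\|_1+\|F-\pi_nF\|_1 .
\]
The first bound tends to $0$ uniformly in $F$, so coordinatewise convergence implies convergence in measure. Every sequence in the ball of $\ell_1$ has a subsequence that converges coordinatewise to a point of the ball. Hence $B_Y$ is $\tau$-compact. The points $\pm u_k$ are extreme.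
\end{example}

\begin{example}[No extreme points, not compact]\label{ex:dyadic}
The ball of $L_1[0,1]$ has no extreme point: if $\|f\|_1=1$ and $\int_0^t|f|=\frac12$, then $f$ is the midpoint of $2f\mathbf 1_{[0,t]}$ and $2f\mathbf 1_{(t,1]}$, and points of norm less than $1$ are interior. The same splitting is seen on the tree of functions $y_I=2^m\mathbf 1_I$, where $I$ is a dyadic interval of length $2^{-m}$: each $y_I$ is the average of its two children. Compactness fails already for the convex hull of this tree. Let $r_m$ take the values $+1,-1$ alternately on the dyadic intervals of length $2^{-m}$. Then $\mathbf 1+r_m$ is the average of the $2^{m-1}$ functions $y_I$ of level $m$ with $I\subset\{r_m=1\}$, and $\rho(r_m-r_n)=\frac12$ for $m\ne n$.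
\end{example}

In the first example compactness comes from disjoint supports, which also produce extreme points. In the second, unlimited splitting removes the extreme points and creates oscillating functions that destroy compactness. One might guess that the two properties cannot be reconciled. Our space reconciles them: it is spanned by a tree $(y_I)$ in which every node is the average of its children, as in Example~\ref{ex:dyadic}, and it carries maps $\pi_m$ onto finite-dimensional subspaces that satisfy the two relations of Example~\ref{ex:ell1} up to summable errors.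

\section{Sums of convex sets and renorming}\label{sec:sums}

We need not decide whether $B_X$ itself has extreme points, because adding a small set without extreme points removes them all.

\begin{lemma}\label{lem:sum}
Let $A,B$ be convex subsets of a vector space. If $a\in A$, $b\in B$ and $a+b\in\operatorname{Ext}(A+B)$, then $a\in\operatorname{Ext}(A)$ and $b\in\operatorname{Ext}(B)$.
\end{lemma}

\begin{proof}
If $b=\alpha u+(1-\alpha)v$ with $u,v\in B$ and $0<\alpha<1$, then $a+b=\alpha(a+u)+(1-\alpha)(a+v)$, so $u=v$. Exchanging the roles of $A$ and $B$ gives the claim for $a$.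
\end{proof}

\begin{lemma}\label{lem:renorm}
Let $Y$ be a Banach space such that $B_Y$ is compact for a Hausdorff t.v.s.\ topology $\sigma$, and let $\varepsilon>0$. Let $D\subset\varepsilon B_Y$ be nonempty, convex, symmetric and $\sigma$-compact, with $\operatorname{Ext}(D)=\emptyset$. Then $B=B_Y+D$ is $\sigma$-compact, it is the closed unit ball of a norm $|\cdot|$ with $\frac1{1+\varepsilon}\|\cdot\|\le|\cdot|\le\|\cdot\|$, and $\operatorname{Ext}(B)=\emptyset$.
\end{lemma}

\begin{proof}
The set $B$ is convex and symmetric. It is $\sigma$-compact as the image of $B_Y\times D$ under addition, and it has no extreme point by Lemma~\ref{lem:sum}. Since $D$ is nonempty, convex and symmetric, $0\in D$; hence $B_Y\subset B\subset(1+\varepsilon)B_Y$. The gauge $|x|=\inf\{t>0:x\in tB\}$ of the convex symmetric absorbing set $B$ is a seminorm, and the two inclusions give the two bounds, so it is an equivalent norm. We have $|x|\le1$ on $B$. Conversely, let $|x|\le1$. For every $t>1$ we have $x/t\in B$, because $B$ is convex and contains $0$. As $t\downarrow1$, $x/t\to x$ for $\sigma$, and $B$ is $\sigma$-closed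 because it is compact and $\sigma$ is Hausdorff. So $x\in B$.
\end{proof}

It remains to find $X$ with a $\tau$-compact ball and a set $D$ as in Lemma~\ref{lem:renorm}. We will take for $D$ a multiple of $C-C$, where $C$ is the closed convex hull of $0$ and a tree.

\section{Splitting the constant function}\label{sec:scalar}

The first step of the tree poses the following task. Find functions $g_1,\dots,g_N\ge0$ with mean $1$, small supports and $\frac1N\sum_jg_j=\mathbf 1$, such that every combination $F=\sum_ja_jg_j$ of bounded norm is close in measure to a constant. Disjointly supported $g_j$ fail, as $\mathbf 1+r_m$ shows. We try random subsets instead. The next estimate is all the probability that is needed.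

\begin{lemma}\label{lem:var}
Let $N\ge2$ and $1\le n\le N$, let $S$ be a uniformly distributed $n$-element subset of $\{1,\dots,N\}$, and let $M=N/n$. Then $P(j\in S)=1/M$ for each $j$, and for all real $a_1,\dots,a_N$,
\[
\mathbb E\Big(\sum_ja_j\big(M\mathbf 1_{\{j\in S\}}-1\big)\Big)^2\le M\sum_ja_j^2 .
\]
\end{lemma}

\begin{proof}
Let $p=n/N=1/M$ and $\xi_j=\mathbf 1_{\{j\in S\}}$. Then $\mathbb E\xi_j=p$ and $\operatorname{Var}\xi_j=p(1-p)$, and for $i\ne j$
\[
\operatorname{Cov}(\xi_i,\xi_j)=\frac{n(n-1)}{N(N-1)}-\frac{n^2}{N^2}=-\frac{p(1-p)}{N-1}.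
\]
Since $\sum_{i\ne j}a_ia_j=(\sum_ja_j)^2-\sum_ja_j^2$,
\[
\operatorname{Var}\Big(\sum_ja_j\xi_j\Big)=p(1-p)\Big(\frac N{N-1}\sum_ja_j^2-\frac1{N-1}\Big(\sum_ja_j\Big)^2\Big)\le p\sum_ja_j^2,
\]
where the last step uses $1-p\le\frac{N-1}N$. The left side in the statement is $M^2$ times this variance.
\end{proof}

\subsection*{One scale}
Let $M\ge2$ be an integer, $N=nM$, and $g_j=M\mathbf 1_{\{j\in S\}}$. Then $\mathbb Eg_j=1$, $P(g_j\ne0)=1/M$, and $\frac1N\sum_jg_j=M|S|/N=1$. (This exact identity is the reason for fixing the size of $S$ rather than choosing its elements independently.) Let $F=\sum_ja_jg_j$ with $\sum_j|a_j|\le1$, and let $\eta>0$ be small.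

\emph{Small coefficients average out.} If $|a_j|\le\eta/M$ for all $j$, then Lemma~\ref{lem:var} gives $\mathbb E(F-\sum_ja_j)^2\le M\sum_ja_j^2\le\eta$. So $F$ is close to the constant $\sum_ja_j$.

\emph{Big coefficients are rarely seen.} If every nonzero $a_j$ satisfies $|a_j|>1/(\eta M)$, then at most $\eta M$ coefficients are nonzero, so $P(F\ne0)\le\eta M\cdot\frac1M=\eta$. So $F$ is close in measure to the constant $0$.

\emph{Coefficients of order $1/M$ are an obstacle.} Take $a_j=1/M$ for $j\le M$ and $a_j=0$ otherwise, so that $F=|S\cap\{1,\dots,M\}|$. Then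
\[
P(F=0)=\prod_{i=0}^{M-1}\frac{N-n-i}{N-i},\qquad P(F=1)=\prod_{i=0}^{M-2}\frac{N-n-i}{N-1-i}.
\]
As $n\to\infty$ with $M$ fixed, these tend to $(1-\frac1M)^M$ and $(1-\frac1M)^{M-1}$. Both limits are at least $\frac14$, because $(1-\frac1M)^{M/2}\ge\frac12$ by Bernoulli's inequality. For large $n$ and every constant $c$ we get $\rho(F-c)\ge\frac15\big(\min(1,|c|)+\min(1,|1-c|)\big)\ge\frac15$.

\subsection*{Many scales}
The bad range of coefficients is a window around $1/M$. We therefore use scales $M_1<\dots<M_R$ so far apart that the windows are disjoint (Figure~\ref{fig:scales}), take a random subset $S_r$ of density $1/M_r$ for each scale, and average: $g_j=\frac1R\sum_rM_r\mathbf 1_{\{j\in S_r\}}$. A given coefficient is bad at one scale at most, and that scale has weight $1/R$. For example, let $a_j=1/M_s$ for $j\le M_s$ and $a_j=0$ otherwise. Each scale $r<s$ contributes about $1$, each scale $r>s$ contributes $0$ with high probability, and scale $s$ contributes a term of mean $1$. So $F$ is close in measure to $\frac{s-1}R$. In general the approximating constant is $\sum_j\lambda_ja_j$, where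 $\lambda_j\in[0,1]$ is the fraction of scales at which $a_j$ is small.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.9cm,y=0.6cm]
\draw[->] (0,0) -- (10,0) node[right] {$|a_j|$};
\draw (2.5,-0.15) -- (2.5,0.15); \node[below] at (2.5,-0.15) {$1/M_3$};
\draw (5,-0.15) -- (5,0.15); \node[below] at (5,-0.15) {$1/M_2$};
\draw (7.5,-0.15) -- (7.5,0.15); \node[below] at (7.5,-0.15) {$1/M_1$};
\node[left] at (0,3) {$r=1$}; \draw (0,3) -- (6.4,3); \draw[line width=3pt] (6.4,3) -- (8.6,3); \draw[dashed] (8.6,3) -- (10,3);
\node[left] at (0,2) {$r=2$}; \draw (0,2) -- (3.9,2); \draw[line width=3pt] (3.9,2) -- (6.1,2); \draw[dashed] (6.1,2) -- (10,2);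
\node[left] at (0,1) {$r=3$}; \draw (0,1) -- (1.4,1); \draw[line width=3pt] (1.4,1) -- (3.6,1); \draw[dashed] (3.6,1) -- (10,1);
\end{tikzpicture}
\caption{The size of a coefficient, on a logarithmic axis, seen from three scales $M_1<M_2<M_3$. At scale $r$ it is small (thin line) up to $\eta/M_r$, big (dashed line) beyond $1/(\eta M_r)$, and middle (thick line) in between. When $M_{r+1}\ge\eta^{-2}M_r$ the middle windows are disjoint, so a coefficient is middle at one scale at most.}
\label{fig:scales}
\end{figure}

\subsection*{Tags}
So far we assumed a bound on $\sum_j|a_j|$, whereas only $\|F\|_1$ is given. Random subsets alone do not give such a bound. At one scale, with $N$ even and $a_j=\pm(NM)^{-1/2}$, half of each sign, Lemma~\ref{lem:var} gives $\mathbb EF^2\le1$, while $\sum_j|a_j|=(N/M)^{1/2}$. The remedy is to reserve a part of the probability space, of small mass $\delta$, on which the $g_j$ have disjoint supports. There the norm of $F$ is $\delta\sum_j|a_j|$, and the part costs at most $\delta$ in the metric $\rho$. The bound on $\sum_j|a_j|$ is then of order $1/\delta$, and $R$ and $\eta$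 are chosen afterwards to absorb it.

\section{The splitting lemma}\label{sec:splitting}

To iterate, the coefficients $a_j$ must be replaced by functions $e_j$ from the space built so far, and the new functions $g_j$ depend on a new independent coordinate. By a \emph{finite probability space} we mean a finite set on which every point has positive mass. On such a space there is $\kappa\ge1$ with $\|e\|_\infty\le\kappa\|e\|_1$ for all functions $e$, for instance the reciprocal of the least mass.

\begin{lemma}[Splitting]\label{lem:split}
Let $E$ be a linear space of functions on a finite probability space $\Omega^0$, let $\kappa\ge1$ satisfy $\|e\|_\infty\le\kappa\|e\|_1$ for $e\in E$, and let $0<\delta<1$. There are a finite probability space $\Omega'$, an integer $N$ and functions $g_1,\dots,g_N\ge0$ on $\Omega'$ with the following properties, where $e_jg_j$ denotes the function $e_j(\omega)g_j(\omega')$ on $\Omega^0\times\Omega'$.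
\begin{enumerate}
\item[(i)] $\mathbb Eg_j=1$, $\ \frac1N\sum_jg_j=\mathbf 1$, and $P(g_j\ne0)\le\frac12$.
\item[(ii)] If $e_j\in E$ and $\sum_je_jg_j=0$, then all $e_j$ are $0$.
\item[(iii)] If $F=\sum_je_jg_j$ with $e_j\in E$ and $\|F\|_1\le2$, then there are $\lambda_j\in[0,1]$ such that $f=\sum_j\lambda_je_j\in E$ satisfies $\rho(F-f)\le2\delta$.
\end{enumerate}
\end{lemma}

\begin{proof}
Choose, in this order, an integer $R$, a number $\eta\in(0,\frac14]$ and an integer $q$ with
\begin{equation}\label{eq:params}
\frac2{R\delta}\le\frac\delta3,\qquad \frac{2\kappa\eta}\delta\le\frac{\delta^2}9,\qquad \frac{2R\eta}\delta\le\frac\delta3,\qquad q\ge\eta^{-2}.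
\end{equation}
Then $q\ge16$. Put $N=q^R$, and $M_r=q^r$, $n_r=N/M_r$ for $1\le r\le R$. Let $\Omega'$ be the disjoint union of $\Omega_{\mathrm{tag}}=\{1,\dots,N\}$, with mass $\delta/N$ at each point, and the set $\Omega_{\mathrm{set}}$ of all tuples $(S_1,\dots,S_R)$ with $S_r\subset\{1,\dots,N\}$ and $|S_r|=n_r$, with the uniform measure of total mass $1-\delta$. Define
\[
g_j(i)=N\mathbf 1_{\{i=j\}}\ \text{ on }\Omega_{\mathrm{tag}},\qquad g_j(S_1,\dots,S_R)=\frac1R\sum_{r=1}^RM_r\mathbf 1_{\{j\in S_r\}}\ \text{ on }\Omega_{\mathrm{set}}.
\]
Let $P''$ and $\mathbb E''$ be the probability and expectation conditional on $\Omega^0\times\Omega_{\mathrm{set}}$. Under $P''$ each $S_r$ is a uniformly distributed $n_r$-element set, independent of $\omega\in\Omega^0$, and $\omega$ keeps its distribution.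

(i) On $\Omega_{\mathrm{tag}}$ we have $\sum_jg_j=N$, and on $\Omega_{\mathrm{set}}$ we have $\sum_jg_j=\frac1R\sum_rM_rn_r=N$. The conditional mean of $g_j$ is $N\cdot\frac1N=1$ on the first part and $\frac1R\sum_rM_r\cdot\frac1{M_r}=1$ on the second. The conditional probability that $g_j\ne0$ is $\frac1N\le\frac1{16}$ on the first part and at most $\sum_rq^{-r}\le\frac1{15}$ on the second.

(ii) Evaluating at $\omega'=i\in\Omega_{\mathrm{tag}}$ gives $Ne_i=0$.

(iii) At $\omega'=i\in\Omega_{\mathrm{tag}}$ we have $F=Ne_i$. Integrating $|F|$ over $\Omega^0\times\Omega_{\mathrm{tag}}$ only, we get $2\ge\sum_i\frac\delta N\|Ne_i\|_1$, that is,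
\begin{equation}\label{eq:tag}
\sum_j\|e_j\|_1\le\frac2\delta .
\end{equation}
Call $j$ \emph{$r$-small} if $\|e_j\|_1\le\eta/M_r$, \emph{$r$-middle} if $\eta/M_r<\|e_j\|_1\le1/(\eta M_r)$, and \emph{$r$-big} otherwise. Let $\lambda_j$ be $\frac1R$ times the number of $r$ for which $j$ is $r$-small, and let $f=\sum_j\lambda_je_j=\frac1R\sum_r\sum_{j\ r\text{-small}}e_j$. On $\Omega^0\times\Omega_{\mathrm{set}}$ we have $F-f=\frac1R\sum_r(U_r+V_r+W_r)$, where
\begin{gather*}
U_r=\sum_{j\ r\text{-small}}e_j\big(M_r\mathbf 1_{\{j\in S_r\}}-1\big),\\
V_r=\sum_{j\ r\text{-middle}}e_jM_r\mathbf 1_{\{j\in S_r\}},\qquad W_r=\sum_{j\ r\text{-big}}e_jM_r\mathbf 1_{\{j\in S_r\}}.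
\end{gather*}

\emph{Small terms.} Apply Lemma~\ref{lem:var} for each fixed $\omega$, with $a_j=e_j(\omega)$ for $r$-small $j$ and $a_j=0$ otherwise, and integrate in $\omega$. This gives an $L_2$ bound, and $\kappa$ converts it into the $L_1$ bound that we control: $\|e\|_2^2\le\|e\|_\infty\|e\|_1\le\kappa\|e\|_1^2$. By \eqref{eq:tag} and \eqref{eq:params},
\[
\mathbb E''U_r^2\le M_r\sum_{j\ r\text{-small}}\|e_j\|_2^2\le M_r\,\kappa\,\frac\eta{M_r}\sum_j\|e_j\|_1\le\frac{2\kappa\eta}\delta\le\frac{\delta^2}9 .
\]
Hence $\mathbb E''|U_r|\le\delta/3$ for each $r$.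

\emph{Middle terms.} Since $M_{r+1}\ge\eta^{-2}M_r$, we have $1/(\eta M_{r+1})\le\eta/M_r$, so the intervals $(\eta/M_r,1/(\eta M_r)]$ are pairwise disjoint and each $j$ is $r$-middle for at most one $r$. By independence, $\mathbb E''|e_jM_r\mathbf 1_{\{j\in S_r\}}|=\|e_j\|_1$. Therefore
\[
\frac1R\sum_r\mathbb E''|V_r|\le\frac1R\sum_j\|e_j\|_1\le\frac2{R\delta}\le\frac\delta3 .
\]

\emph{Big terms.} By \eqref{eq:tag} there are at most $\frac2\delta\eta M_r$ indices that are $r$-big, and each lies in $S_r$ with probability $1/M_r$. So $P''(W_r\ne0)\le2\eta/\delta$, and $P''(W_r\ne0\text{ for some }r)\le2R\eta/\delta\le\delta/3$.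

We bound $\min(1,|F-f|)$ by $1$ on $\Omega^0\times\Omega_{\mathrm{tag}}$, which has mass $\delta$, and use subadditivity and \eqref{eq:rho} on $\Omega^0\times\Omega_{\mathrm{set}}$. This gives $\rho(F-f)\le\delta+\frac\delta3+\frac\delta3+\frac\delta3=2\delta$.
\end{proof}

The support condition in (i) is what makes the lemma nontrivial: $N=1$ and $g_1=\mathbf 1$ satisfy everything else.

\section{The space $X$ and compactness in measure}\label{sec:space}

\subsection*{Construction}
We define finite probability spaces $\Omega_0,\Omega_1,\dots$ and spaces $X_m$ of functions on $\Omega_0\times\dots\times\Omega_{m-1}$ (a single point when $m=0$). Let $X_0$ be the constants. Given $X_m$, pick $\kappa_m\ge1$ with $\|e\|_\infty\le\kappa_m\|e\|_1$ on $X_m$, and put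
\[
\theta_m=2^{-m-1},\qquad \delta_m=\frac{\theta_m}{16\kappa_m}.
\]
Thus $\sum_{m\ge0}\theta_m=1$ and $\sum_m\delta_m<\infty$. Lemma~\ref{lem:split}, applied to $X_m,\kappa_m,\delta_m$, gives $\Omega_m$, $N_m$ and $g^{(m)}_1,\dots,g^{(m)}_{N_m}$. Let
\[
X_{m+1}=\Big\{\sum_je_jg^{(m)}_j:\ e_j\in X_m\Big\}.
\]
Let $\Omega=\prod_{m\ge0}\Omega_m$ with the product measure $P$, and let $\mathcal F_m$ be the $\sigma$-algebra generated by the coordinates $\omega_0,\dots,\omega_{m-1}$. We regard elements of $X_m$ as $\mathcal F_m$-measurable functions on $\Omega$. Since $e=\sum_j\frac e{N_m}g_j^{(m)}$, we have $X_m\subset X_{m+1}$. Let $X$ be the closure of $\bigcup_mX_m$ in $L_1(\Omega,P)$. Each $X_m$ is finite-dimensional, so $X$ is separable.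

\subsection*{The tree}
Let $\mathcal T_m=\prod_{k<m}\{1,\dots,N_k\}$. For $I=(i_0,\dots,i_{m-1})\in\mathcal T_m$ write $Ij=(i_0,\dots,i_{m-1},j)\in\mathcal T_{m+1}$, and for $J\in\mathcal T_n$ with $n\ge m$ let $J|m\in\mathcal T_m$ consist of the first $m$ entries of $J$. Put
\[
y_I=\prod_{k<m}g^{(k)}_{i_k}(\omega_k),\qquad y_\emptyset=\mathbf 1 .
\]
Thus $y_{Ij}=y_Ig^{(m)}_j$. Lemma~\ref{lem:split}(i) and the independence of the coordinates give, for $I\in\mathcal T_m$,
\begin{gather}
y_I\ge0,\qquad \mathbb Ey_I=1,\qquad P(y_I\ne0)\le2^{-m},\label{eq:y1}\\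
y_I=\frac1{N_m}\sum_jy_{Ij},\qquad \mathbb E(y_{Ij}\mid\mathcal F_m)=y_I.\label{eq:y2}
\end{gather}
The functions $y_I$, $I\in\mathcal T_m$, form a basis of $X_m$. This holds for $m=0$. If it holds for $m$, the products $y_Ig_j^{(m)}$ span $X_{m+1}$; and if $\sum_{I,j}c_{Ij}y_{Ij}=0$, then $\sum_Ic_{Ij}y_I=0$ for each $j$ by Lemma~\ref{lem:split}(ii), so all $c_{Ij}$ vanish.

Let
\[
Q_m=\Big\{\sum_{I\in\mathcal T_m}a_Iy_I:\ a_I\ge0,\ \sum_Ia_I\le1\Big\}\subset X_m .
\]
This is a norm compact convex set, the convex hull of $0$ and level $m$ of the tree. By \eqref{eq:y1} its elements are nonnegative with $\|\sum_Ia_Iy_I\|_1=\sum_Ia_I$, and $Q_m\subset Q_{m+1}$ by the first identity in \eqref{eq:y2}. Let $C$ be the norm closure of $\bigcup_mQ_m$. It is convex, it consists of nonnegative functions, $C\subset B_X$, and $0,\mathbf 1\in C$. The point $0$ cannot be left out of a $\tau$-compact set that contains the tree, because $\rho(y_I)\le2^{-m}$ for $I\in\mathcal T_m$.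

\subsection*{Compression}
Lemma~\ref{lem:split}(iii) moves an element of $X_{m+1}$ down to $X_m$ at a small cost in measure. Repeating this shows that $B_X$ is totally bounded for $\rho$, provided that the norms stay bounded on the way down. Total boundedness is not enough, for a limit in measure of a bounded sequence in a norm closed subspace may leave the subspace: in $L_1[0,1]$ the functions $\mathbf 1-k\mathbf 1_{[0,1/k]}$ have integral $0$ and norm at most $2$, and they tend to $\mathbf 1$ in measure. Both problems are solved by the approximate additivity of the norm in part (b) below. It holds because a bounded function and a function that is small in measure have little overlap; this is the second use of $\kappa_m$ and the reason for choosing $\delta_m$ after $\kappa_m$.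

\begin{lemma}[Compression]\label{lem:compress}
For each $m\ge0$ there is a map $\pi_m$ from $\{F\in X_{m+1}:\|F\|_1\le2\}$ to $X_m$ such that
\begin{enumerate}
\item[(a)] $\rho(F-\pi_mF)\le2\delta_m$;
\item[(b)] $\|F\|_1\ge\|\pi_mF\|_1+\|F-\pi_mF\|_1-\theta_m$;
\item[(c)] $\pi_m(Q_{m+1})\subset Q_m$.
\end{enumerate}
\end{lemma}

\begin{proof}
Write $F=\sum_je_jg^{(m)}_j$ with $e_j\in X_m$, which is possible in one way only by Lemma~\ref{lem:split}(ii), and let $\pi_mF=f=\sum_j\lambda_je_j$ be given by Lemma~\ref{lem:split}(iii). (The $\lambda_j$ depend on $F$, and $\pi_m$ is not assumed linear or continuous.) Then (a) holds.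

(b) Put $h=F-f$. Pointwise, $|f+h|\ge\big||f|-|h|\big|=|f|+|h|-2\min(|f|,|h|)$, and
\[
\min(|f|,|h|)\le\min(\kappa_m\|f\|_1,|h|)\le(1+\kappa_m\|f\|_1)\min(1,|h|).
\]
Integrating and using (a),
\begin{equation}\label{eq:almost}
\|F\|_1\ge\|f\|_1+\|h\|_1-4\delta_m(1+\kappa_m\|f\|_1).
\end{equation}
We have $4\delta_m\le4\delta_m\kappa_m=\theta_m/4\le\frac18$. Dropping $\|h\|_1$ in \eqref{eq:almost} gives $\frac78\|f\|_1\le2+\frac18$, so $\|f\|_1\le3$. Then $4\delta_m(1+\kappa_m\|f\|_1)\le4\delta_m(1+3\kappa_m)\le16\kappa_m\delta_m=\theta_m$, and \eqref{eq:almost} gives (b).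

(c) If $F=\sum_{I,j}a_{Ij}y_{Ij}\in Q_{m+1}$, then $e_j=\sum_Ia_{Ij}y_I$ and $\pi_mF=\sum_I\big(\sum_j\lambda_ja_{Ij}\big)y_I$. Since $0\le\lambda_j\le1$, the new coefficients are nonnegative with sum at most $\sum_{I,j}a_{Ij}\le1$.
\end{proof}

\begin{proposition}\label{prop:compact}
The sets $B_X$ and $C$ are $\tau$-compact.
\end{proposition}

\begin{proof}
Let $K$ be $B_X$ or $C$, and accordingly let $K_n$ be $X_n\cap B_X$ or $Q_n$. The sets $K_n$ increase, and $\bigcup_nK_n$ is norm dense in $K$. For $C$ this is the definition. For $B_X$, if $F\in B_X$, $G\in X_n$ and $\|F-G\|_1<t$, then $G/(1+t)\in K_n$ and $\|F-G/(1+t)\|_1<2t$.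

Let $(F_k)$ be a sequence in $K$. Choose $n_k\ge k$ and $f_k^{(n_k)}\in K_{n_k}$ with $\|F_k-f_k^{(n_k)}\|_1<1/k$, and define downward
\[
f_k^{(m)}=\pi_m\big(f_k^{(m+1)}\big)\in X_m,\qquad m=n_k-1,\dots,1,0 .
\]
By Lemma~\ref{lem:compress}(b), each step increases the norm by at most $\theta_m$. So all these functions have norm at most $1+\sum_m\theta_m=2$, and each lies in the domain of the next map. If $K=C$, then $f_k^{(m)}\in Q_m$ by Lemma~\ref{lem:compress}(c).

For fixed $m$, the functions $f_k^{(m)}$, $k\ge m$, form a bounded sequence in the finite-dimensional space $X_m$. A diagonal argument gives an infinite set $\Lambda\subset\mathbb N$ such that, for every $m$, $f_k^{(m)}\to f^{(m)}\in X_m$ in norm as $k\to\infty$ in $\Lambda$. Then $\|f^{(m)}\|_1\le2$, and $f^{(m)}\in Q_m$ if $K=C$. Apply Lemma~\ref{lem:compress}(b) to $F=f_k^{(m+1)}$ and let $k\to\infty$ in $\Lambda$: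
\[
\|f^{(m+1)}-f^{(m)}\|_1\le\|f^{(m+1)}\|_1-\|f^{(m)}\|_1+\theta_m .
\]
The right side telescopes, so $\sum_m\|f^{(m+1)}-f^{(m)}\|_1\le2+1$. Hence $f^{(m)}$ converges in norm to some $f\in X$, and $f\in C$ if $K=C$.

For $k\ge m$, Lemma~\ref{lem:compress}(a) gives $\rho(f_k^{(n_k)}-f_k^{(m)})\le\sum_{i\ge m}2\delta_i$. With \eqref{eq:rho},
\[
\rho(F_k-f)\le\frac1k+\sum_{i\ge m}2\delta_i+\|f_k^{(m)}-f^{(m)}\|_1+\|f^{(m)}-f\|_1 .
\]
Let $k\to\infty$ in $\Lambda$ and then $m\to\infty$: the subsequence $(F_k)_{k\in\Lambda}$ converges to $f$ in measure. By Fatou's lemma $\|f\|_1\le1$, so $f\in K$ in both cases.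
\end{proof}

\section{Extreme points of $C$ and the proof of Theorem~\ref{thm:main}}\label{sec:ext}

An element of $C$ determines a distribution of mass on the tree. If the mass is shared by two nodes of some level, we split the element into the part below one node and the rest. Otherwise the mass follows a single branch, and this is impossible because the supports shrink along a branch.

\begin{proposition}\label{prop:ext}
$\operatorname{Ext}(C)\subset\{0\}$.
\end{proposition}

\begin{proof}
Let $f\in C$, $f\ne0$. Then $f\ge0$ and $s=\mathbb Ef\in(0,1]$. Put $f_m=\mathbb E(f\mid\mathcal F_m)$.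

\emph{The masses.} The conditional expectation $\mathbb E(\,\cdot\mid\mathcal F_m)$ maps every $Q_n$ into $Q_m$. For $n\ge m$ it sends $y_J$ to $y_{J|m}$, by \eqref{eq:y2}; for $n<m$ it fixes the elements of $Q_n\subset Q_m$. It is a contraction of $L_1$ and $Q_m$ is norm closed, so $f_m\in Q_m$. Since level $m$ is a basis of $X_m$, there are unique numbers $\nu_m(I)$ with $f_m=\sum_{I\in\mathcal T_m}\nu_m(I)y_I$, and they are nonnegative. Taking expectations gives the first identity below. The second follows from $f_m=\mathbb E(f_{m+1}\mid\mathcal F_m)$, \eqref{eq:y2} and uniqueness of the coefficients: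
\begin{equation}\label{eq:nu}
\sum_{I\in\mathcal T_m}\nu_m(I)=s,\qquad \nu_m(I)=\sum_j\nu_{m+1}(Ij).
\end{equation}
Moreover $f_m\to f$ in $L_1$: if $G\in X_n$ and $m\ge n$, then $f_m-f=\mathbb E(f-G\mid\mathcal F_m)+(G-f)$ has norm at most $2\|f-G\|_1$.

\emph{Case $s<1$.} We have $f_m/s\in Q_m$ by \eqref{eq:nu}, so $f/s\in C$. Then $f=s\cdot(f/s)+(1-s)\cdot0$ with $f/s\ne0$, and $f$ is not extreme.

\emph{Case $s=1$.} Suppose that for every $m$ some $I\in\mathcal T_m$ has $\nu_m(I)=1$. Then $f_m=y_I$, so $\rho(f_m)\le2^{-m}$ by \eqref{eq:y1}, and $f_m\to0$ in measure. Since $f_m\to f$ in $L_1$, this gives $f=0$, a contradiction. So for some $m$ no node has mass $1$. The masses at level $m$ sum to $1$, so there is $I\in\mathcal T_m$ with $0<\alpha<1$, where $\alpha=\nu_m(I)$. For $n\ge m$ let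
\[
a_n=\sum_{J\in\mathcal T_n,\ J|m=I}\nu_n(J)\,y_J .
\]
By \eqref{eq:y2} and \eqref{eq:nu},
\[
\mathbb E(a_{n+1}\mid\mathcal F_n)=\sum_{J\in\mathcal T_n,\ J|m=I}\Big(\sum_j\nu_{n+1}(Jj)\Big)y_J=a_n,
\]
so $(a_n)_{n\ge m}$ is a martingale, and $a_m=\alpha y_I$. Also $0\le a_n\le f_n$, and $(f_n)$ converges in $L_1$, so $(a_n)$ is uniformly integrable and converges in $L_1$ to some $a$. The coefficients of $a_n$ are nonnegative with sum $\mathbb Ea_n=\alpha$, and those of $f_n-a_n$ are nonnegative with sum $1-\alpha$. Hence $a_n/\alpha$ and $(f_n-a_n)/(1-\alpha)$ lie in $Q_n$, their limits $u=a/\alpha$ and $v=(f-a)/(1-\alpha)$ lie in $C$, and $f=\alpha u+(1-\alpha)v$. If $u=v$, then $u=f$. But $\mathbb E(u\mid\mathcal F_m)=\lim_n\mathbb E(a_n\mid\mathcal F_m)/\alpha=y_I$, whereas the coefficient of $y_I$ in $f_m$ is $\alpha<1$. So $u\ne v$, and $f$ is not extreme.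
\end{proof}

The point $0$ is extreme in $C$, since $C$ consists of nonnegative functions. Passing to $C-C$ puts it in the middle of a segment.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Parts (1) and (2) are Propositions~\ref{prop:compact} and~\ref{prop:ext}. For (3), consider $C-C=C+(-C)$. It is convex and symmetric, it is $\tau$-compact as a continuous image of $C\times C$, and $C-C\subset2B_X$. By Lemma~\ref{lem:sum}, an extreme point of $C-C$ has the form $a-b$ with $a,b\in\operatorname{Ext}(C)$, so it is $0$. But $0$ is the midpoint of $\mathbf 1=\mathbf 1-0$ and $-\mathbf 1=0-\mathbf 1$, which lie in $C-C$. So $\operatorname{Ext}(C-C)=\emptyset$. Lemma~\ref{lem:renorm}, applied with $Y=X$, $\sigma=\tau$ and $D=\frac\varepsilon2(C-C)\subset\varepsilon B_X$, gives (3). The norm $|\cdot|_\varepsilon$ is equivalent to $\|\cdot\|_1$, so $(X,|\cdot|_\varepsilon)$ is complete and separable.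
\end{proof}

\begin{remark}
The only $\tau$-continuous linear functional on $X$ is $0$, so the Krein--Milman argument has nothing to start from. Indeed, let $\varphi$ be such a functional and $I\in\mathcal T_m$. By \eqref{eq:y2}, $y_I$ is an average of functions $y_J$ with $J\in\mathcal T_n$, for each $n\ge m$. Since $\rho(y_J)\le2^{-n}$, continuity at $0$ gives $\max_{J\in\mathcal T_n}|\varphi(y_J)|\to0$, so $\varphi(y_I)=0$. The span of the tree is norm dense in $X$, hence $\tau$-dense.
\end{remark}

\section{Proof of Theorem~\ref{thm:compl}}\label{sec:complements}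

\subsection*{(a) The topology of $L_p$}
Let $0<p<1$. A \emph{$p$-norm} on a vector space is a function $\|\cdot\|$, positive on nonzero vectors, with $\|tx\|=|t|\,\|x\|$ and $\|x+y\|^p\le\|x\|^p+\|y\|^p$. The metric $\|x-y\|^p$ defines a Hausdorff t.v.s.\ topology, and a topology of this form is called \emph{$p$-normable}. On $L_p\supset L_1\supset X$ the function $\|h\|_p=(\mathbb E|h|^p)^{1/p}$ is a $p$-norm. For $t>0$, H\"older's inequality with exponents $\frac1p$ and $\frac1{1-p}$ gives
\[
\mathbb E|h|^p\le t^p+\mathbb E\,|h|^p\mathbf 1_{\{|h|>t\}}\le t^p+\|h\|_1^p\,P(|h|>t)^{1-p}.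
\]
So on an $L_1$-bounded set, convergence in measure implies convergence in $L_p$. Conversely, $P(|h|>t)\le t^{-p}\,\mathbb E|h|^p$ shows that convergence in $L_p$ implies convergence in measure. The two metrizable topologies therefore coincide on $B_X$, $C$ and $B^\varepsilon$, and these sets are compact in $(X,\|\cdot\|_p)$. Finally, if $B_Z$ is compact for a Hausdorff locally convex topology, then it has an extreme point by the Krein--Milman theorem.

\subsection*{(b) From a convex set to a ball}
Statement (iii) with $\varepsilon=1$ gives (ii). If (ii) holds, the unit ball of the equivalent norm is a set as in (i). Assume (i), let $C_0$ be such a set, and let $\varepsilon>0$. The set $C_0-C_0$ is nonempty, convex, symmetric, $\sigma$-compact and norm-bounded, and it has no extreme point by Lemma~\ref{lem:sum}. Choose $t>0$ with $D=t(C_0-C_0)\subset\varepsilon B_Y$. Multiplication by $t$ is a linear $\sigma$-homeomorphism, so $D$ has the same properties, and Lemma~\ref{lem:renorm} gives (iii).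

\subsection*{(c) Complemented embeddings}
A subspace is \emph{$1$-complemented} if it is the range of a linear projection of norm at most $1$. Let $Y$ be separable with $B_Y$ compact for a Hausdorff t.v.s.\ topology $\sigma$, and let $Z=(X,|\cdot|_\varepsilon)$ be as in Theorem~\ref{thm:main}. Let $Y\oplus_\infty Z$ be the direct sum with the norm $\max(\|y\|,|z|_\varepsilon)$. It is a separable Banach space, and its unit ball $B_Y\times B_Z$ is compact for the product topology $\sigma\times\tau$, which is a Hausdorff t.v.s.\ topology. The ball is the sum of $B_Y\times\{0\}$ and $\{0\}\times B_Z$, and the second set has no extreme point, so the ball has none by Lemma~\ref{lem:sum}. The subspace $Y\oplus\{0\}$ is isometric to $Y$ and is the range of the projection $(y,z)\mapsto(y,0)$, of norm at most $1$. For a separable dual space take for $\sigma$ the weak* topology; the ball is compact by the Banach--Alaoglu theorem.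

\subsection*{(d) The Schur and Radon--Nikod\'ym properties}
A Banach space has the \emph{Schur property} if weakly null sequences are norm null. Let $f_k\to0$ weakly in $X$. Then $(f_k)$ is bounded, say $f_k\in tB_X$, and $f_k\to0$ weakly in $L_1$, because functionals on $L_1$ restrict to functionals on $X$. By the Dunford--Pettis theorem $(f_k)$ is uniformly integrable. Since $tB_X$ is $\tau$-compact, every subsequence has a further subsequence that converges in measure. By Vitali's theorem the latter converges in norm, and its limit is the weak limit $0$. Hence $\|f_k\|_1\to0$.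

A Banach space $Z$ has the \emph{Radon--Nikod\'ym property} if, for every probability measure $\mu$, every countably additive $Z$-valued measure of bounded variation that vanishes on $\mu$-null sets has a Bochner integrable density with respect to $\mu$. A point $x$ of a set $K\subset Z$ is \emph{strongly exposed} if there is $\varphi\in Z^*$ with $\varphi(x)=\sup_K\varphi$ such that $x_n\in K$ and $\varphi(x_n)\to\varphi(x)$ imply $\|x_n-x\|\to0$. If $K$ is convex, such a point is extreme: if $x=\alpha u+(1-\alpha)v$ with $u,v\in K$ and $0<\alpha<1$, then $\varphi(u)=\varphi(v)=\varphi(x)$, and constant sequences give $u=v=x$. By a theorem of Phelps \cite{Phelps}, in a space with the Radon--Nikod\'ym property every nonempty closed bounded convex set is the closed convex hull of its strongly exposed points. In particular the unit ball has an extreme point. So every space as in the Question fails the Radon--Nikod\'ym property. This completes the proof of Theorem~\ref{thm:compl}.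

\begin{thebibliography}{9}

\bibitem{L1subspaces}
\emph{On subspaces of $L^1$ which embed into $\ell_1$},
\texttt{http://kaltonmemorial.missouri.edu/docs/crelle1996.pdf}.

\bibitem{Phelps}
Phelps, \emph{J. Funct. Anal.} \textbf{16} (1974).

\end{thebibliography}
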